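\title{Chord-arc curves that cannot be straightened by an expansive motion}

\begin{abstract}
A motion of a plane arc is expansive if it preserves arclength and no distance between two points of the arc decreases. We disprove the conjecture that every chord-arc arc can be straightened to a segment by an expansive motion that is continuous in the BMO topology of tangent angles: a polygonal spiral with right angles and edge ratio $1/\sqrt2$ is a counterexample. For the logarithmic spirals $u^{1+ib}/(1+ib)$ we show that such a motion exists exactly when $|b|\le b^*$, for an explicitly defined threshold $1\le b^*<4$. The obstruction comes from the topology: the polygonal spiral can be straightened by an expansive motion that is continuous in the uniform topology.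
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Chord-arc arcs and the BMO topology}

We identify $\mathbb{R}^2$ with $\mathbb{C}$. Let $\Gamma$ be a rectifiable arc, that is, a non-closed curve with two distinct endpoints, and for $x,y\in\Gamma$ let $\sigma(x,y)$ be the length of the subarc between $x$ and $y$. The arc is \emph{chord-arc} if there is a constant $C$ with $\sigma(x,y)\le C|x-y|$ for all $x,y\in\Gamma$. The condition says that walking along the arc is never much longer than cutting across, at any scale. Corners are allowed: if $x,y$ lie at distances $r,s$ from the vertex on the two sides of an angle $\alpha>0$, then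
\begin{equation}\label{eq:corner}
|x-y|^2=(r+s)^2\sin^2\frac{\alpha}{2}+(r-s)^2\cos^2\frac{\alpha}{2},
\end{equation}
so that $C=1/\sin(\alpha/2)$ works. Infinite spiraling is allowed too, as the examples below show.

A \emph{unit arc} is a map $\gamma:[0,1]\to\mathbb{C}$ that is the arclength parametrization of an arc of length $1$. Thus $\gamma$ is injective and $\gamma|_{[u,v]}$ has length $v-u$; the second condition means that $\gamma$ is $1$-Lipschitz and $|\gamma'|=1$ almost everywhere. For a unit arc the chord-arc condition reads $|u-v|\le C|\gamma(u)-\gamma(v)|$. A \emph{segment} is a unit arc whose image is a line segment; its derivative is constant. A \emph{tangent angle} of $\gamma$ is a real measurable function $f$ with $\gamma'=e^{if}$ almost everywhere. It is far from unique, since any measurable function with values in $2\pi\mathbb{Z}$ may be added.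

For an integrable function $f$ on $[0,1]$ let $f_I$ be its mean over an interval $I$, and put
\[
\|f\|_{\mathrm{BMO}}=\sup_{I\subset[0,1]}\frac1{|I|}\int_I|f-f_I|,
\]
the supremum being taken over all subintervals. The space $\mathrm{BMO}([0,1])$ consists of the $f$ for which this is finite. Since $|f_I-c|\le\frac1{|I|}\int_I|f-c|$, the mean oscillation on $I$ is at most $\frac2{|I|}\int_I|f-c|$ for every constant $c$. Hence $\|f\|_{\mathrm{BMO}}\le2\|f\|_\infty$. The basic unbounded example is the logarithm: on $I=[c,d]$ the decreasing function $\log(d/u)$ has mean at most its mean over $[0,d]$, which is $1$, so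
\begin{equation}\label{eq:log}
\|\log u\|_{\mathrm{BMO}}\le2 .
\end{equation}
For a chord-arc arc the tangent angle can be chosen in $\mathrm{BMO}([0,1])$, and the seminorm induces a topology on chord-arc arcs. (We do not use this fact; our arcs have explicit tangent angles.) The seminorm does not see additive constants, so arcs are considered up to translations and rotations.

\begin{definition}\label{def:path}
Let $\gamma:[0,1]^2\to\mathbb{C}$ be such that each $\gamma_t=\gamma(\cdot,t)$ is a chord-arc unit arc. The path $t\mapsto\gamma_t$ is \emph{BMO-continuous} if there are tangent angles $f_t\in\mathrm{BMO}([0,1])$ of $\gamma_t$ such that $t\mapsto f_t$ is continuous for $\|\cdot\|_{\mathrm{BMO}}$. It \emph{straightens} an arc $\Gamma$ of length $1$ if it is BMO-continuous, $\gamma_0$ is the arclength parametrization of $\Gamma$, and $\gamma_1$ is a segment. The motion is \emph{expansive} if $|\gamma_s(u)-\gamma_s(v)|\le|\gamma_t(u)-\gamma_t(v)|$ for all $s<t$ and all $u,v\in[0,1]$.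
\end{definition}

The seminorm treats all intervals alike, however short. Two arcs are BMO-close only if, after magnifying any piece to unit size and rotating it, their tangents are close on average. Uniform closeness of the parametrizations, in contrast, says nothing about small pieces. This difference is the subject of the paper. The following conjecture is stated in \cite{nsf}.

\begin{quote}
\textbf{Conjecture.} Every chord-arc arc of length $1$ can be straightened to a unit segment by an expansive motion.
\end{quote}

We say that $\gamma$ \emph{dominates} $\gamma_0$ if $|\gamma(u)-\gamma(v)|\ge|\gamma_0(u)-\gamma_0(v)|$ for all $u,v$. In an expansive motion every $\gamma_t$ dominates $\gamma_0$, and our negative results use only this. If $\gamma_0$ is a chord-arc unit arc with constant $C$ and $\gamma$ dominates it, then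
\begin{equation}\label{eq:inherit}
|u-v|\le C|\gamma_0(u)-\gamma_0(v)|\le C|\gamma(u)-\gamma(v)| .
\end{equation}
So an expansive motion never worsens the chord-arc constant, which makes the class of chord-arc arcs a natural setting for it. All the notions above are unchanged if one rigid motion or reflection is applied to every $\gamma_t$ (a reflection in the real axis replaces $f_t$ by $-f_t$), or if $u$ is replaced by $1-u$. The position and orientation of the initial arc therefore do not matter.

\subsection{Two cases in which the answer is yes}\label{sec:yes}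

Let $\gamma$ be Lipschitz with $\gamma'=e=e^{if}$ almost everywhere, and let $I=[u,v]$. Writing $|\int_Ie|^2$ as a double integral of $\operatorname{Re}\big(e(x)\overline{e(y)}\big)$, we get the chord formula
\begin{equation}\label{eq:chord}
|\gamma(v)-\gamma(u)|^2=\iint_{I^2}\cos\big(f(x)-f(y)\big)\,dx\,dy=|I|^2-\frac12\iint_{I^2}|e(x)-e(y)|^2\,dx\,dy .
\end{equation}

\emph{Little turning.} The obvious motion is $f_t=(1-t)f$; it is BMO-continuous whenever $f\in\mathrm{BMO}$ and the curves are chord-arc. If $f$ takes values in an interval of length $\pi$, then $\cos\big((1-t)\alpha\big)$ is nondecreasing in $t$ for each $\alpha=f(x)-f(y)\in[-\pi,\pi]$. By \eqref{eq:chord} all distances are nondecreasing, and by \eqref{eq:inherit} all curves are chord-arc. So the conjecture holds for such arcs.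

\emph{Polygons.} For arcs that turn more, we recall the following theorem.

\begin{theorem}[Connelly, Demaine, Rote \cite{cdr}]\label{thm:cdr}
Every simple polygonal arc in the plane can be straightened by a continuous motion that preserves edge lengths and during which no distance between two vertices decreases.
\end{theorem}

In such a motion the distance between \emph{any} two points of the arc is nondecreasing. Indeed, for $x=(1-\theta)x_0+\theta x_1$ on an edge $[x_0,x_1]$ and any $y$,
\begin{equation}\label{eq:allpairs}
|x-y|^2=(1-\theta)|x_0-y|^2+\theta|x_1-y|^2-\theta(1-\theta)|x_0-x_1|^2 ,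
\end{equation}
and the last term is constant in time. With $y$ a vertex, \eqref{eq:allpairs} shows that distances from points to vertices are nondecreasing; with $y$ an arbitrary point of the arc it then gives the claim. A simple polygonal arc is chord-arc, by \eqref{eq:corner} for adjacent edges and because nonadjacent edges are a positive distance apart. The motion is BMO-continuous: the direction of edge $n$ has a continuous argument $\theta_n(t)$, and for $f_t=\theta_n(t)$ on edge $n$ we have $\|f_t-f_s\|_{\mathrm{BMO}}\le2\max_n|\theta_n(t)-\theta_n(s)|$, a maximum over finitely many edges. So the conjecture holds for simple polygonal arcs.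

One would now guess that it holds in general: approximate by polygons and pass to the limit, using \eqref{eq:inherit} to keep the chord-arc constants bounded. For the arc below the limit does exist, but only in the uniform topology.

\subsection{Results}

Let $\rho=1/\sqrt2$, $p_n=\sum_{j<n}(i\rho)^j$ and $p_\infty=\lim p_n$. Let $\Gamma$ consist of the edges $[p_n,p_{n+1}]$, $n\ge0$, and the point $p_\infty$ (Figure~\ref{fig:spiral}, left). Edge $n$ has length $\rho^n$, consecutive edges make a left turn of $\pi/2$, and the total length is $1/(1-\rho)=2+\sqrt2$. The \emph{square spiral} is $\Gamma_*=(1-\rho)\Gamma$, and $\gamma_*$ is its arclength parametrization starting at $0$. The vertices have parameters $u_n=1-\rho^n$, and edge $n$ has length $u_{n+1}-u_n=(1-\rho)\rho^n$.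

\begin{theorem}\label{thm:square}
The square spiral $\Gamma_*$ is a chord-arc arc of length $1$. There is no BMO-continuous path $t\mapsto\gamma_t$ with $\gamma_0=\gamma_*$, $\gamma_1$ a segment, and every $\gamma_t$ dominating $\gamma_0$. In particular $\Gamma_*$ cannot be straightened by an expansive motion, and the conjecture is false. There is not even a finite chain $\gamma^0=\gamma_*,\gamma^1,\dots,\gamma^k$ of unit arcs dominating $\gamma_*$, with $\gamma^k$ a segment and with tangent angles $f^j\in\mathrm{BMO}([0,1])$ satisfying $\|f^{j+1}-f^j\|_{\mathrm{BMO}}<1/600$ for all $j$.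
\end{theorem}

For smooth spirals the obstruction can be located exactly. For $b\in\mathbb{R}$ let $\Lambda_b$ be the logarithmic spiral parametrized by
\[
z_b(u)=\int_0^ue^{ib\log x}\,dx=\frac{u^{1+ib}}{1+ib},\qquad u\in[0,1].
\]
It is a chord-arc arc of length $1$ (Section~\ref{sec:threshold}), and $\Lambda_0$ is a segment. Let
\[
\mathcal{A}=\big\{a>0:\ 2(\cosh a\theta-\cos\theta)\ge(1+a^2)\,\theta\sin\theta\ \text{ for all }\theta>0\big\},
\qquad a^*=\inf\mathcal{A},\qquad b^*=1/a^* .
\]
We shall see that, for $b>0$, $1/b\in\mathcal{A}$ means that decreasing $b$ shortens no chord of $\Lambda_b$ to first order.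

\begin{theorem}\label{thm:log}
We have $1\le b^*<4$, and $\Lambda_b$ can be straightened by an expansive motion if and only if $|b|\le b^*$. If $|b|>b^*$, there is not even a BMO-continuous path from $\Lambda_b$ to a segment through curves that dominate $\Lambda_b$.
\end{theorem}

Numerically $b^*\approx3.57$; this value is not used. For every $b$ the path $t\mapsto\Lambda_{(1-t)b}$ has tangent angles $(1-t)b\log u$, so by \eqref{eq:log} it is a BMO-continuous path of chord-arc arcs ending at a segment. The obstruction for $|b|>b^*$ is thus expansiveness, not connectivity.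

The square spiral is a discrete relative of these curves. On edge $n$ we have $n\le\log(1-u)/\log\rho<n+1$, so its tangent angle $n\pi/2$ differs by at most $\pi/2$ from $-(\pi/\log2)\log(1-u)$. This shows that the tangent angle is in BMO and that the spiral winds at the rate $\pi/\log 2>4$.

\begin{theorem}\label{thm:uniform}
There is a continuous map $\gamma:[0,1]^2\to\mathbb{C}$ such that $\gamma_0$ is $\gamma_*$ up to a translation and a rotation, $\gamma_1$ is a segment, every $\gamma_t$ is a chord-arc unit arc with constant at most that of $\Gamma_*$, and all distances $|\gamma(u,t)-\gamma(v,t)|$ are nondecreasing in $t$.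
\end{theorem}

By Theorem~\ref{thm:square} this motion cannot be BMO-continuous.

The two negative results have the same three ingredients. Domination for nearby points allows a spiral to unwind but never to wind tighter. Domination for points about one full turn apart penalizes, to first order, unwinding at a uniform rate. Finally, a spiral repeats itself at infinitely many scales, and after averaging over scales every BMO-small step looks like a uniform one. Section~\ref{sec:five} shows the first two ingredients on five edges of $\Gamma_*$, and Section~\ref{sec:average} adds the third. Section~\ref{sec:log} treats $\Lambda_b$, and Section~\ref{sec:uniform} proves Theorem~\ref{thm:uniform}.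

\section{Five edges of the square spiral}\label{sec:five}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4]
\draw[thick] (0,0) node[below] {$p_0$} -- ++(0:1) node[below] {$p_1$} -- ++(90:0.7071) node[above] {$p_2$} -- ++(180:0.5) node[above] {$p_3$} -- ++(270:0.3536) node[below] {$p_4$} -- ++(0:0.25) node[below] {$p_5$} -- ++(90:0.1768) -- ++(180:0.125) -- ++(270:0.0884) -- ++(0:0.0625) -- ++(90:0.0442) -- ++(180:0.0313);
\begin{scope}[xshift=1.5cm]
\draw[thick] (0,0) node[below] {$p_0$} -- ++(0:1) -- ++(90:0.7071) -- ++(180:0.5) -- ++(270:0.3536) -- ++(0:0.25) coordinate (P);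
\draw[dashed] (1,0) -- ++(78:0.7071) -- ++(156:0.5) -- ++(234:0.3536) -- ++(312:0.25) coordinate (Q);
\draw[dotted,thick] (10:0.8292) arc (10:48:0.8292);
\fill (P) circle (0.012) node[right] {$p_5$};
\fill (Q) circle (0.012);
\end{scope}
\end{tikzpicture}
\caption{Left: the spiral with right angles and edge lengths $1,\rho,\rho^2,\dots$, where $\rho=1/\sqrt2$. Right: its first five edges (solid) and the same edges with each of the four angles opened by $12^\circ$ (dashed). The endpoint of the dashed chain lies inside the dotted circle centered at $p_0$ through $p_5$: opening all angles equally brings the two ends closer.}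
\label{fig:spiral}
\end{figure}

\subsection{The chord-arc property}

\begin{lemma}\label{lem:ca}
For all $x,y\in\Gamma$ we have $\sigma(x,y)\le10|x-y|$. In particular the parametrization is injective, and $\Gamma_*$ is a chord-arc arc of length $1$.
\end{lemma}

\begin{proof}
For $n\ge2$, $\operatorname{Im}p_n$ is a nonempty partial sum of the alternating series $\rho-\rho^3+\rho^5-\cdots$ with decreasing terms, so $\operatorname{Im}p_n\ge\rho-\rho^3=\rho/2$. By convexity all edges with $n\ge2$, and $p_\infty$, lie in the half-plane $\operatorname{Im}z\ge\rho/2$.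

Take two points $x,y$ with different parameters, $x$ the earlier one, on edge $m$. The similarity $z\mapsto(z-p_m)/(i\rho)^m$ sends $p_{m+n}$ to $p_n$, so it maps the part of $\Gamma$ from $p_m$ on onto $\Gamma$, and we may assume $m=0$, that is, $x\in[0,1]$. If $y$ is on edge $0$, then $\sigma(x,y)=|x-y|$. If $y$ is on edge $1$, then $\sigma(x,y)\le\sqrt2\,|x-y|$ by \eqref{eq:corner} with $\alpha=\pi/2$. Otherwise $|x-y|\ge\rho/2$ and $\sigma(x,y)\le2+\sqrt2$, so that $\sigma(x,y)\le2\sqrt2(2+\sqrt2)|x-y|=(4+4\sqrt2)|x-y|\le 10|x-y|$.
\end{proof}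

\subsection{Dominating curves and their openings}

Domination reduces the problem to a sequence of angles.

\begin{lemma}\label{lem:open}
Let $\gamma$ be a unit arc that dominates $\gamma_*$. Then $\gamma$ is affine on each interval $[u_n,u_{n+1}]$, with a unit derivative $e_n$, and there are unique numbers $\beta_n\in[0,\pi]$ with
\[
e_{n+1}/e_n=i\,e^{-i\beta_n},\qquad n\ge0 .
\]
For $\gamma=\gamma_*$ all $\beta_n$ are $0$, and for a segment all $\beta_n$ are $\pi/2$.
\end{lemma}

\begin{proof}
For $u,v\in[u_n,u_{n+1}]$ we have $|u-v|=|\gamma_*(u)-\gamma_*(v)|\le|\gamma(u)-\gamma(v)|\le|u-v|$. So $\gamma$ is an isometry on this interval. For a point $w$ of the interval, equality holds in the triangle inequality for $\gamma(u_n),\gamma(w),\gamma(u_{n+1})$, which places $\gamma(w)$ on the segment between the other two at distance $w-u_n$ from $\gamma(u_n)$. Thus $\gamma$ is affine there. With $w_n=e_{n+1}/e_n$,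
\[
|\gamma(u_{n+2})-\gamma(u_n)|^2=(1-\rho)^2\rho^{2n}|1+\rho w_n|^2=(1-\rho)^2\rho^{2n}\big(1+\rho^2+2\rho\operatorname{Re}w_n\big).
\]
For $\gamma_*$ we have $w_n=i$, so domination gives $\operatorname{Re}w_n\ge0$. The map $\beta\mapsto ie^{-i\beta}$ is a bijection from $[0,\pi]$ onto the right half of the unit circle, and it sends $\pi/2$ to $1$.
\end{proof}

We call $\beta_n$ the \emph{opening} at the vertex $u_{n+1}$: the right angle there has become $\pi/2+\beta_n$. Angles can only open. To straighten the spiral, every opening must go from $0$ to $\pi/2$.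

\subsection{Opening all angles equally}

Try first the obvious motion, $\beta_n=x$ for all $n$. Put $b_m=(i\rho)^m$, so that
\[
(b_0,\dots,b_4)=\Big(1,\ i\rho,\ -\frac12,\ -\frac{i\rho}2,\ \frac14\Big).
\]
Up to scale, the squared distance between the ends of $k$ consecutive edges is $|\sum_{m<k}b_me^{-imx}|^2$. Its derivative at $x=0$ is $2\operatorname{Re}(-i\overline{P_k}Q_k)=2\operatorname{Im}(\overline{P_k}Q_k)$, where $P_k=\sum_{m<k}b_m$ and $Q_k=\sum_{m<k}mb_m$. Using $\operatorname{Im}(\bar PQ)=\operatorname{Re}P\operatorname{Im}Q-\operatorname{Im}P\operatorname{Re}Q$ we find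
\[
\begin{array}{c|cccc}
k&2&3&4&5\\ \hline
P_k&1+i\rho&\frac12+i\rho&\frac12+\frac{i\rho}2&\frac34+\frac{i\rho}2\\[2pt]
Q_k&i\rho&-1+i\rho&-1-\frac{i\rho}2&-\frac{i\rho}2\\[2pt]
2\operatorname{Im}(\overline{P_k}Q_k)&2\rho&3\rho&\frac\rho2&-\frac{3\rho}4
\end{array}
\]
For up to four edges the ends move apart. For five edges, across which the tangent makes one full turn, they move closer (Figure~\ref{fig:spiral}, right). So the obvious motion is not expansive. To exclude all motions we need the five-edge distance as a function of four independent openings, with a bound on the nonlinear terms.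

\begin{lemma}\label{lem:five}
If a unit arc $\gamma$ dominates $\gamma_*$, then its openings satisfy, for every $n\ge0$,
\begin{equation}\label{eq:five}
\frac\rho4\big(-4\beta_n+2\beta_{n+1}+4\beta_{n+2}+\beta_{n+3}\big)\le24\big(\beta_n^2+\beta_{n+1}^2+\beta_{n+2}^2+\beta_{n+3}^2\big).
\end{equation}
\end{lemma}

\begin{proof}
Since $e_{n+m}=e_n\,i^m e^{-i(\beta_n+\dots+\beta_{n+m-1})}$,
\[
\gamma(u_{n+5})-\gamma(u_n)=\sum_{m=0}^4(1-\rho)\rho^{n+m}e_{n+m}=(1-\rho)\rho^ne_n\sum_{m=0}^4b_me^{-i(\beta_n+\dots+\beta_{n+m-1})} .
\]
Domination for the pair $(u_n,u_{n+5})$ therefore says $\Phi(\beta_n,\dots,\beta_{n+3})\ge\Phi(0)$, where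
\[
\Phi(x)=\Big|\sum_{m=0}^4b_me^{-is_m}\Big|^2=\sum_{m,l=0}^4b_m\overline{b_l}\,e^{-i(s_m-s_l)},\qquad s_m=x_1+\dots+x_m .
\]

\emph{Gradient.} The variable $x_j$ occurs in the terms with $m\ge j$. With $P=P_5=\frac34+\frac{i\rho}2$ and $T_j=\sum_{m=j}^4b_m$ this gives $\partial_j\Phi(0)=2\operatorname{Re}(-i\bar PT_j)=2\operatorname{Im}(\bar PT_j)=\frac32\operatorname{Im}T_j-\rho\operatorname{Re}T_j$. Here
\[
T_1=-\frac14+\frac{i\rho}2,\qquad T_2=-\frac14-\frac{i\rho}2,\qquad T_3=\frac14-\frac{i\rho}2,\qquad T_4=\frac14,
\]
so $\nabla\Phi(0)=\big(\rho,-\frac\rho2,-\rho,-\frac\rho4\big)$. The entries add up to $-\frac{3\rho}4$, as in the table.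

\emph{Second derivative.} Fix $x\in[0,\infty)^4$ and let $\varphi(\tau)=\Phi(\tau x)$. Since $|s_m-s_l|\le s_4$, $(1-\rho)^{-2}=6+4\sqrt2<12$, and $s_4^2\le4\sum_jx_j^2$ by the Cauchy--Schwarz inequality,
\[
|\varphi''(\tau)|\le\sum_{m,l}\rho^{m+l}(s_m-s_l)^2\le(1-\rho)^{-2}s_4^2\le48\sum_{j=1}^4x_j^2 .
\]
Taylor's formula gives $\Phi(x)\le\Phi(0)+\nabla\Phi(0)\cdot x+24\sum_jx_j^2$. At $x=(\beta_n,\dots,\beta_{n+3})$ the left side is at least $\Phi(0)$, and this is \eqref{eq:five}.
\end{proof}

To first order, \eqref{eq:five} reads $2\beta_{n+1}+4\beta_{n+2}+\beta_{n+3}\le4\beta_n$: the three inner angles may open only if the outer one has opened more, and the weights $7$ and $4$ do not balance. A finite polygon can comply by opening from the outside in. For the infinite spiral, suppose that all openings are at most a small $\varepsilon$. Then $\beta_n^2\le\varepsilon\beta_n$, and summing \eqref{eq:five} over $n<N$ gives $\big(\frac{3\rho}4-96\varepsilon\big)\sum_{n<N}\beta_n\le O(1)$. If $96\varepsilon<\frac{3\rho}4$, the series $\sum\beta_n$ converges: a small first step opens, in effect,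 only boundedly many angles. The sign condition $\beta_n\ge0$ is what lets the linear term absorb the quadratic one.

\section{Averaging over scales}\label{sec:average}

Two things remain. We must show that a BMO-small step changes all openings by a uniformly small amount. And we must iterate: after several steps the openings need not be small, so the argument just given does not apply again as it stands.

\subsection{From the BMO seminorm to the openings}

We use the elementary bounds $|e^{i\alpha}-1|\le|\alpha|$ for all real $\alpha$, and
\begin{equation}\label{eq:angle}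
|\alpha|\le\frac\pi2\,|e^{i\alpha}-1|\qquad(|\alpha|\le\pi),
\end{equation}
which follows from $|e^{i\alpha}-1|=2\sin(|\alpha|/2)$ and the concavity of the sine on $[0,\pi/2]$. Tangent angles are ambiguous, so we pass at once to tangent vectors.

\begin{lemma}\label{lem:tangent}
Let $\gamma,\tilde\gamma$ be unit arcs with tangent angles $f,\tilde f\in\mathrm{BMO}([0,1])$. For every interval $I\subset[0,1]$ there is a number $\kappa$ with $|\kappa|=1$ and
\[
\frac1{|I|}\int_I\big|\tilde\gamma'/\gamma'-\kappa\big|\le\|\tilde f-f\|_{\mathrm{BMO}} .
\]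
\end{lemma}

\begin{proof}
Let $g=\tilde f-f$ and $\kappa=e^{ig_I}$. Then $|\tilde\gamma'/\gamma'-\kappa|=|e^{ig}-e^{ig_I}|\le|g-g_I|$ almost everywhere.
\end{proof}

\begin{lemma}\label{lem:beta}
Let $\gamma,\tilde\gamma$ be unit arcs dominating $\gamma_*$, with tangent angles $f,\tilde f\in\mathrm{BMO}([0,1])$ and openings $\beta_n,\tilde\beta_n$. Then $|\tilde\beta_n-\beta_n|\le\pi\|\tilde f-f\|_{\mathrm{BMO}}$ for all $n$.
\end{lemma}

\begin{proof}
On edge $n$ the function $\tilde\gamma'/\gamma'$ is the constant $\alpha_n=\tilde e_n/e_n$. Let $I$ be the interval centered at $u_{n+1}$ with right endpoint $u_{n+2}$. Its right half is edge $n+1$, and its left half lies in the longer edge $n$. By Lemma~\ref{lem:tangent},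
\[
\|\tilde f-f\|_{\mathrm{BMO}}\ge\frac12\big(|\alpha_n-\kappa|+|\alpha_{n+1}-\kappa|\big)\ge\frac12|\alpha_{n+1}-\alpha_n|=\frac12\Big|\frac{\alpha_{n+1}}{\alpha_n}-1\Big| .
\]
Now $\alpha_{n+1}/\alpha_n=(\tilde e_{n+1}/\tilde e_n)/(e_{n+1}/e_n)=e^{-i(\tilde\beta_n-\beta_n)}$ and $|\tilde\beta_n-\beta_n|\le\pi$, so \eqref{eq:angle} finishes the proof.
\end{proof}

\subsection{An invariant of small steps}

Inequality \eqref{eq:five} comes from an expansion at the initial configuration, and it says nothing where the openings are large. The remedy is to track a property which allows some angles to be wide open but says that most are not. Let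
\[
M_N(\gamma)=\frac1N\sum_{n<N}\beta_n\ \ge0 .
\]
If $M_N(\gamma)\to0$, then most five-edge blocks of $\gamma$ are close to those of $\gamma_*$, and there \eqref{eq:five} is effective.

\begin{lemma}\label{lem:step}
Let $\gamma,\tilde\gamma$ be unit arcs dominating $\gamma_*$, and suppose that $|\tilde\beta_n-\beta_n|\le\varepsilon$ for all $n$, where $\varepsilon<\pi/600$. If $M_N(\gamma)\to0$, then $M_N(\tilde\gamma)\to0$.
\end{lemma}

\begin{proof}
Average \eqref{eq:five} for $\tilde\gamma$ over $n<N$. Shifting the index by at most $3$ changes the average of a sequence with values in $[0,K]$ by at most $3K/N$, and here $K=\pi$ or $\pi^2$. Since $-4+2+4+1=3$,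
\[
\frac{3\rho}4M_N(\tilde\gamma)\le96\cdot\frac1N\sum_{n<N}\tilde\beta_n^2+O(1/N).
\]
From $0\le\tilde\beta_n\le\pi$ and $\tilde\beta_n\le\beta_n+\varepsilon$ we get $\tilde\beta_n^2\le\tilde\beta_n(\beta_n+\varepsilon)\le\pi\beta_n+\varepsilon\tilde\beta_n$. Hence
\[
\Big(\frac{3\rho}4-96\varepsilon\Big)M_N(\tilde\gamma)\le96\pi M_N(\gamma)+O(1/N).
\]
The coefficient on the left is positive, because $96\varepsilon<96\pi/600<0.51$ and $\frac{3\rho}4=\frac{3\sqrt2}8>0.53$. The right side tends to $0$ and $M_N(\tilde\gamma)\ge0$, so $M_N(\tilde\gamma)\to0$.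
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:square}]
The first assertion is Lemma~\ref{lem:ca}. Suppose that a chain $\gamma^0,\dots,\gamma^k$ as in the last assertion exists. By Lemma~\ref{lem:beta} the openings of consecutive arcs differ by at most $\pi\|f^{j+1}-f^j\|_{\mathrm{BMO}}<\pi/600$. We have $M_N(\gamma^0)=0$ for all $N$, so Lemma~\ref{lem:step}, applied $k$ times, gives $M_N(\gamma^k)\to0$. But $\gamma^k$ is a segment, so $M_N(\gamma^k)=\pi/2$ for all $N$, a contradiction. If a BMO-continuous path as in the theorem existed, then $t\mapsto f_t$ would be uniformly continuous on the compact interval $[0,1]$, and a fine partition $0=t_0<\dots<t_k=1$ would give such a chain.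
\end{proof}

\begin{remark}\label{rem:used}
Domination was used only for pairs of points on one edge and for the pairs $(u_n,u_{n+2})$ and $(u_n,u_{n+5})$. BMO-continuity was used only to make the functions $t\mapsto\beta_n(t)$ equicontinuous in $n$. The infinite number of edges makes the boundary terms $O(1/N)$ disappear; for a finite polygon they remain, as they must by Theorem~\ref{thm:cdr}.
\end{remark}

\section{Logarithmic spirals}\label{sec:log}

\subsection{Chords and the threshold}\label{sec:threshold}

Since $|z_b'|=1$, the curve $\Lambda_b$ has length $1$ and is parametrized by arclength. For $0<u\le1$, $L>0$ and $v=ue^{-L}$ we have $z_b(u)-z_b(v)=u^{1+ib}(1-e^{-L(1+ib)})/(1+ib)$, and therefore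
\begin{equation}\label{eq:N}
|z_b(u)-z_b(v)|^2=u^2N(b,L),\qquad N(b,L)=\frac{|1-e^{-L(1+ib)}|^2}{1+b^2}=\frac{2e^{-L}(\cosh L-\cos bL)}{1+b^2}.
\end{equation}
Also $|z_b(u)-z_b(0)|=u/\sqrt{1+b^2}$. As $u|1-e^{-L(1+ib)}|\ge u(1-e^{-L})=u-v$, the spiral $\Lambda_b$ is a chord-arc arc with constant $\sqrt{1+b^2}$.

The obvious motion decreases $|b|$, and it is expansive as long as $N$ is nonincreasing in $|b|$. The set $\mathcal{A}$ records exactly this.

\begin{lemma}\label{lem:threshold}
We have $\mathcal{A}=[a^*,\infty)$ with $\frac14<a^*\le1$. Moreover: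
\begin{itemize}
\item[(i)] if $0<b\le b^*$, then $\partial_bN(b,L)\le0$ for all $L>0$;
\item[(ii)] if $b>b^*$, then $\partial_bN(b,L)>0$ for some $L>0$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $R(a,\theta)=2(\cosh a\theta-\cos\theta)/(1+a^2)$, so that $a\in\mathcal{A}$ means $R(a,\theta)\ge\theta\sin\theta$ for all $\theta>0$. We show that $R$ is nondecreasing in $a>0$. The sign of $\partial_aR$ is that of $(1+a^2)\theta\sinh a\theta-2a(\cosh a\theta-\cos\theta)$. Multiplied by $a$, and with $y=a\theta$, this is
\[
a^2\big[y\sinh y-2(\cosh y-1)\big]+\big[y\sinh y-2a^2(1-\cos\theta)\big].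
\]
The first bracket equals $\sum_{k\ge1}(2k-2)y^{2k}/(2k)!\ge0$. The second is at least $y^2-a^2\theta^2=0$, since $\sinh y\ge y$ and $2(1-\cos\theta)\le\theta^2$. So $\mathcal{A}$ contains with each $a$ all larger numbers. It is closed in $(0,\infty)$, being defined by non-strict inequalities between continuous functions of $a$.

We have $1\in\mathcal{A}$, because $\cosh\theta-\cos\theta=2\big(\frac{\theta^2}{2!}+\frac{\theta^6}{6!}+\cdots\big)\ge\theta^2\ge\theta\sin\theta$. We have $\frac14\notin\mathcal{A}$, because at $\theta=5\pi/2$
\[
2\cosh(5\pi/8)<e^2+e^{-2}<7.6<8.3<\frac{17}{16}\cdot\frac{5\pi}2 .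
\]
Hence $\mathcal{A}=[a^*,\infty)$ and $\frac14<a^*\le1$.

For $b>0$, differentiating \eqref{eq:N} shows that $\partial_bN(b,L)$ has the sign of $(1+b^2)L\sin bL-2b(\cosh L-\cos bL)$. With $a=1/b$ and $\theta=bL$, so that $L=a\theta$, this equals
\[
\frac1a\big[(1+a^2)\theta\sin\theta-2(\cosh a\theta-\cos\theta)\big].
\]
If $b\le b^*$ then $a\in\mathcal{A}$ and the bracket is never positive. If $b>b^*$ then $a\notin\mathcal{A}$ and the bracket is positive for some $\theta>0$.
\end{proof}

\begin{remark}
The number $\theta=bL$ is the angle through which the tangent turns between $ue^{-L}$ and $u$. The inequality defining $\mathcal{A}$ can fail only for $\theta>2\pi$. Indeed, by monotonicity $R(a,\theta)\ge R(0,\theta)=4\sin^2(\theta/2)$; this is at least $\theta\sin\theta$ for $\theta<\pi$ because $\tan(\theta/2)\ge\theta/2$, and for $\pi\le\theta\le2\pi$ because $\sin\theta\le0$. The chords that shrink span more than a full turn.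
\end{remark}

Lemma~\ref{lem:threshold} gives $1\le b^*<4$, and it gives the positive half of Theorem~\ref{thm:log}. Let $|b|\le b^*$, and by reflection $b\ge0$. The path $\gamma_t=z_{(1-t)b}$ is BMO-continuous and ends at the segment $\gamma_1(u)=u$. By (i) and continuity, $N(\cdot,L)$ is nonincreasing on $[0,b^*]$, so by \eqref{eq:N} the distances $|\gamma_t(u)-\gamma_t(ue^{-L})|$ are nondecreasing in $t$. The distances to the endpoint, $u/\sqrt{1+(1-t)^2b^2}$, are nondecreasing as well. So the motion is expansive.

For the rest of this section $b>b^*$ (the case $b<-b^*$ follows by reflection), and $L$ is fixed as in (ii). We follow the proof for the square spiral. The index $n$ becomes the scale $\lambda=-\log u$, the partial sums of the openings become a nondecreasing function $h(\lambda)$, and five edges become a window $[\lambda,\lambda+L]$.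

\subsection{Dominating curves can only unwind}

A unit arc has only a measurable tangent, so there are no angles to speak of yet. Domination on short intervals supplies the missing regularity: the curvature of a dominating curve at $u$ is at most $b/u$, the curvature of $\Lambda_b$.

\begin{lemma}\label{lem:unwind}
Let $\gamma$ be a unit arc dominating $z_b$. Then there is a nondecreasing $2b$-Lipschitz function $h:[0,\infty)\to\mathbb{R}$ with
\[
\gamma'(e^{-\lambda})=e^{i(h(\lambda)-b\lambda)}\qquad\text{for almost every }\lambda\ge0 .
\]
For $\gamma=z_b$ the function $h$ is constant, and for a segment $h'=b$.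
\end{lemma}

\begin{proof}
Let $e=\gamma'$ and $I=[v,v+l]\subset(0,1]$. On $I$ the function $b\log x$ is $(b/v)$-Lipschitz. Using $\cos\alpha\ge1-\alpha^2/2$ and $\iint_{I^2}(x-y)^2\,dx\,dy=l^4/6$ in \eqref{eq:chord}, we get $|z_b(v+l)-z_b(v)|^2\ge l^2-(b/v)^2l^4/12$. Comparing with the second form of \eqref{eq:chord} for $\gamma$, domination gives
\begin{equation}\label{eq:osc}
\iint_{I^2}|e(x)-e(y)|^2\,dx\,dy\le\Big(\frac bv\Big)^2\frac{l^4}6 .
\end{equation}
If $e$ were smooth, the left side would be $|e'(v)|^2l^4/6+o(l^4)$ as $l\to0$, and we would conclude $|e'(v)|\le b/v$. So we mollify. Let $\psi_\delta$ be a smooth probability density supported in $[0,\delta]$ and put $e_\delta(x)=\int\psi_\delta(r)e(x+r)\,dr$, a smooth function on $(0,1-\delta)$. We average only to the right, where the bound $b/v$ improves. By Jensen's inequality $|e_\delta(x)-e_\delta(y)|^2\le\int\psi_\delta(r)|e(x+r)-e(y+r)|^2\,dr$. Integrating over $I^2$ and applying \eqref{eq:osc} on $I+r$, where $b/(v+r)\le b/v$, we see that $e_\delta$ satisfies \eqref{eq:osc} whenever $v+l+\delta\le1$. Hence $|e_\delta'(v)|\le b/v$,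 and by integration $|e_\delta(x)-e_\delta(y)|\le b|\log x-\log y|$ on $(0,1-\delta)$. As $\delta\to0$, $e_\delta\to e$ in $L^1$ on compact subsets of $(0,1)$, and almost everywhere along a sequence. So the same inequality holds for $e$ on a set of full measure, and $e$ agrees almost everywhere with a continuous unimodular function on $(0,1]$ satisfying it.

Thus $E(\lambda)=e(e^{-\lambda})$ is a $b$-Lipschitz map from $[0,\infty)$ to the unit circle. Let $G$ be a continuous real function with $E=e^{iG}$; it is unique up to a constant in $2\pi\mathbb{Z}$. By \eqref{eq:angle} it is locally Lipschitz, and $|G'|=|E'|\le b$ almost everywhere. Put $h(\lambda)=G(\lambda)+b\lambda$; then $0\le h'\le2b$ almost everywhere. For $z_b$ we have $E(\lambda)=e^{-ib\lambda}$, and for a segment $E$ is constant.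
\end{proof}

The amount of unwinding in the window at scale $\lambda$, and the mean rate of unwinding up to scale $T$, are
\[
\Omega_\lambda=h(\lambda+L)-h(\lambda)\in[0,2bL],\qquad m_T(\gamma)=\frac{h(T)-h(0)}T\ \ge0 .
\]

\subsection{The window inequality}

Let
\[
\phi(\tau)=e^{-\tau-ib\tau},\qquad V=\int_0^L\phi(\tau)\,d\tau,\qquad w(\tau)=\operatorname{Im}\big(\bar V\phi(\tau)\big),\qquad W=\int_0^L\tau w(\tau)\,d\tau .
\]
Then $V=(1-e^{-L(1+ib)})/(1+ib)$, so $|V|^2=N(b,L)$. Since $\int_0^L|\phi|\le1$, we have $|V|\le1$ and $\int_0^L|w|\le1$. Moreover $\partial_bV=-i\int_0^L\tau\phi(\tau)\,d\tau$, and so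
\[
2W=2\operatorname{Re}(\bar V\,\partial_bV)=\partial_bN(b,L)>0 .
\]
This is the only use of the hypothesis $b>b^*$. The number $W$ plays the part of $3\rho/4$: it measures the first-order loss under uniform unwinding.

\begin{lemma}\label{lem:window}
Let $\gamma$ be a unit arc dominating $z_b$, and put $k_\lambda(\tau)=h(\lambda+\tau)-h(\lambda)$. For every $\lambda\ge0$,
\begin{equation}\label{eq:window}
\int_0^Lw(\tau)\,k_\lambda(\tau)\,d\tau\le\Omega_\lambda^2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $u=e^{-\lambda}$ and $k=k_\lambda$. The substitution $x=e^{-\lambda-\tau}$ gives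
\[
\gamma(u)-\gamma(ue^{-L})=\int_{ue^{-L}}^u\gamma'(x)\,dx=u\,e^{i(h(\lambda)-b\lambda)}\int_0^L\phi(\tau)e^{ik(\tau)}\,d\tau .
\]
Write the last integral as $V+D$ with $D=\int_0^L\phi\,(e^{ik}-1)$. By \eqref{eq:N}, domination for the pair $(u,ue^{-L})$ says $|V+D|^2\ge|V|^2$, that is, $0\le2\operatorname{Re}(\bar VD)+|D|^2$. Since $h$ is nondecreasing, $0\le k\le\Omega_\lambda$ on $[0,L]$. From $|e^{ik}-1|\le k$ we get $|D|\le\Omega_\lambda$. From $|e^{ik}-1-ik|\le k^2/2$ we get
\[
\operatorname{Re}(\bar VD)\le\operatorname{Re}\Big(i\int_0^L\bar V\phi\,k\Big)+\frac12\Omega_\lambda^2=-\int_0^Lwk+\frac12\Omega_\lambda^2 .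
\]
Together, $0\le-2\int_0^Lwk+2\Omega_\lambda^2$.
\end{proof}

\subsection{From the BMO seminorm to the windows}

The seminorm controls $\tilde\gamma'/\gamma'$ only in the mean, while $\Omega_\lambda$ is a difference of two values of a lift. The Lipschitz bound turns the mean estimate into a uniform one, and a uniform estimate determines the lift. Put
\[
r(\varepsilon)=\max\Big(\frac{2e^L\varepsilon}L,\ \sqrt{8be^L\varepsilon}\Big),
\]
an increasing function that tends to $0$ with $\varepsilon$.

\begin{lemma}\label{lem:omega}
Let $\gamma,\tilde\gamma$ be unit arcs dominating $z_b$, with tangent angles $f,\tilde f\in\mathrm{BMO}([0,1])$, and let $\varepsilon=\|\tilde f-f\|_{\mathrm{BMO}}$. If $r(\varepsilon)\le1$, then $|\tilde\Omega_\lambda-\Omega_\lambda|\le\pi r(\varepsilon)$ for all $\lambda\ge0$.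
\end{lemma}

\begin{proof}
Let $g=\tilde h-h$. Each of $h(\mu)-b\mu$ and $\tilde h(\mu)-b\mu$ is $b$-Lipschitz, so $g$ and $e^{ig}$ are $2b$-Lipschitz, and $\tilde\gamma'/\gamma'=e^{ig(-\log u)}$ almost everywhere. Let $J=[e^{-\lambda-L},e^{-\lambda}]$, take $\kappa=e^{ia}$ from Lemma~\ref{lem:tangent} for the interval $J$, and let $r$ be the maximum of $|e^{ig}-\kappa|$ on $[\lambda,\lambda+L]$. Within distance $r/(4b)$ of a maximum point we have $|e^{ig}-\kappa|\ge r/2$. These points form a subinterval of $[\lambda,\lambda+L]$ of length at least $\min(L,r/(4b))$, and its image in $J$ under $\mu\mapsto e^{-\mu}$ has measure at least $e^{-\lambda-L}\min(L,r/(4b))$. As $|J|\le e^{-\lambda}$,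
\[
\varepsilon\ge\frac r2\,e^{-L}\min\Big(L,\frac r{4b}\Big),
\]
and solving for $r$ in the two cases gives $r\le r(\varepsilon)\le1$. By \eqref{eq:angle}, every value of $g-a$ on $[\lambda,\lambda+L]$ lies within $\pi r/2\le\pi/2$ of $2\pi\mathbb{Z}$. These intervals around the points of $2\pi\mathbb{Z}$ are disjoint and $g$ is continuous, so all values lie in one of them. Hence $|\tilde\Omega_\lambda-\Omega_\lambda|=|g(\lambda+L)-g(\lambda)|\le\pi r$.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:log}}

Averaging over scales replaces $k_\lambda(\tau)$ by the linear function of $\tau$ that corresponds to uniform unwinding. For $0\le\tau\le L$,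
\begin{equation}\label{eq:linear}
\frac1T\int_0^Tk_\lambda(\tau)\,d\lambda-\tau\,m_T(\gamma)=\frac1T\Big(\int_T^{T+\tau}\big(h-h(T)\big)-\int_0^\tau\big(h-h(0)\big)\Big),
\end{equation}
because $\int_0^T\big(h(\lambda+\tau)-h(\lambda)\big)\,d\lambda=\int_T^{T+\tau}h-\int_0^\tau h$. Both integrals on the right of \eqref{eq:linear} lie in $[0,b\tau^2]$, so the right side is at most $bL^2/T$ in absolute value. The case $\tau=L$ says that the average of $\Omega_\lambda$ over $[0,T]$ is $L\,m_T(\gamma)+O(1/T)$.

Choose $\delta>0$ with $r(\delta)\le1$ and $\eta L\le W/2$, where $\eta=\pi r(\delta)$. Let $\gamma,\tilde\gamma$ dominate $z_b$, with $\|\tilde f-f\|_{\mathrm{BMO}}<\delta$. Average \eqref{eq:window} for $\tilde\gamma$ over $\lambda\in[0,T]$. By \eqref{eq:linear} and $\int_0^L|w|\le1$, the left side becomes $W\,m_T(\tilde\gamma)+O(1/T)$. On the right, Lemma~\ref{lem:omega} gives $\tilde\Omega_\lambda^2\le\tilde\Omega_\lambda(\Omega_\lambda+\eta)\le2bL\,\Omega_\lambda+\eta\,\tilde\Omega_\lambda$. Therefore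
\[
W\,m_T(\tilde\gamma)\le2bL^2m_T(\gamma)+\eta L\,m_T(\tilde\gamma)+O(1/T),
\]
and so $0\le\frac W2m_T(\tilde\gamma)\le2bL^2m_T(\gamma)+O(1/T)$. If $m_T(\gamma)\to0$ as $T\to\infty$, then $m_T(\tilde\gamma)\to0$.

Suppose that $t\mapsto\gamma_t$ is a BMO-continuous path from $z_b$ to a segment through curves dominating $z_b$. By uniform continuity there is a partition $0=t_0<\dots<t_k=1$ with $\|f_{t_{j+1}}-f_{t_j}\|_{\mathrm{BMO}}<\delta$. Since $m_T(\gamma_0)=0$, we obtain $m_T(\gamma_1)\to0$ after $k$ steps. But $m_T(\gamma_1)=b>0$ for all $T$ by Lemma~\ref{lem:unwind}. This contradiction completes the proof of Theorem~\ref{thm:log}.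

\section{Straightening in the uniform topology}\label{sec:uniform}

We prove Theorem~\ref{thm:uniform} by straightening the first $N$ edges of $\Gamma_*$ with Theorem~\ref{thm:cdr} and letting $N\to\infty$. The difficulty is that Theorem~\ref{thm:cdr} gives no modulus of continuity in time. Monotonicity provides one: we use the mean distance between points of the arc as a clock.

\emph{The approximating motions.} For $N\ge2$ the restriction of $\gamma_*$ to $[0,u_N]$ is a simple polygonal arc. Let $\gamma^N(u,t)$, $u\in[0,u_N]$, be the motion given by Theorem~\ref{thm:cdr}, affine in $u$ on each edge, and set $\gamma^N(u,t)=\gamma^N(u_N,t)$ for $u\ge u_N$. Then $\gamma^N$ is $1$-Lipschitz in $u$, and $t\mapsto\gamma^N(\cdot,t)$ is continuous in the uniform norm, because the finitely many vertices move continuously. Let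
\[
d^N_t(u,v)=|\gamma^N(u,t)-\gamma^N(v,t)|\in[0,1].
\]
It is $1$-Lipschitz in $u$ and in $v$, continuous in $t$, and nondecreasing in $t$ by the argument at \eqref{eq:allpairs}. By the proof of Lemma~\ref{lem:ca},
\[
a^N(t):=d^N_t(0,1)\ge d^N_0(0,1)=(1-\rho)|p_N|\ge c,\qquad c=(1-\rho)\rho/2 .
\]
Distances determine a curve only up to rigid motions, so we fix a position. Subtracting $\gamma^N(0,t)$ and dividing by the unimodular number $(\gamma^N(1,t)-\gamma^N(0,t))/a^N(t)$, both continuous in $t$, we may assume that $\gamma^N(0,t)=0$ and $\gamma^N(1,t)=a^N(t)$. Write $\gamma^N=X^N+iY^N$. Expanding $d^N_t(u,1)^2=|\gamma^N(u,t)-a^N(t)|^2$ gives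
\begin{equation}\label{eq:XY}
X^N(u,t)=\frac{d^N_t(0,u)^2+a^N(t)^2-d^N_t(u,1)^2}{2a^N(t)},\qquad Y^N(u,t)^2=d^N_t(0,u)^2-X^N(u,t)^2 .
\end{equation}

\emph{The clock.} The function $\Psi_N(t)=\iint_{[0,1]^2}d^N_t\,du\,dv$ is continuous and nondecreasing, with values in $[0,1]$. We have $\Psi_N(0)<\Psi_N(1)$, since $d^N_1-d^N_0$ is continuous, nonnegative, and positive at $(0,u_2)$. Suppose that $\Psi_N$ is constant on an interval of times. For $s<t$ in it, $d^N_t-d^N_s$ is continuous and nonnegative with integral zero, so it vanishes. By \eqref{eq:XY}, $X^N(u,\cdot)$ and $Y^N(u,\cdot)^2$ are constant on the interval, and so is the continuous function $Y^N(u,\cdot)$, which takes at most two values. Thus the motion is constant on the fibers of the continuous nondecreasing surjection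
\[
\psi=\frac{\Psi_N-\Psi_N(0)}{\Psi_N(1)-\Psi_N(0)}:[0,1]\to[0,1],
\]
and $\gamma^N(\cdot,t)=\hat\gamma^N(\cdot,\psi(t))$ for a unique $\hat\gamma^N$. A continuous surjection between compact Hausdorff spaces is a quotient map, so $\hat\gamma^N$ is continuous in time for the uniform norm. It has the same initial and final curves, and its distances are nondecreasing because $\psi$ is nondecreasing. Replacing $\gamma^N$ by $\hat\gamma^N$, we may assume that $\Psi_N$ is affine, with slope at most $1$.

\emph{Equicontinuity.} Let $s<t$, $F=d^N_t-d^N_s\ge0$ and $m=\max F\le1$. Then $\iint F\le t-s$, and $F$ is $2$-Lipschitz in each variable. So $F\ge m/2$ at the points of $[0,1]^2$ within $\ell^1$-distance $m/4$ of a maximum point. This set contains a right triangle with legs $m/4$, pointing from the maximum point toward the center of the square in each coordinate. Hence $\frac m2\cdot\frac12\big(\frac m4\big)^2\le t-s$, that is,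
\[
m\le4(t-s)^{1/3}.
\]
Between the times $s$ and $t$ each squared distance changes by at most $2m$, so the numerator $\nu=2a^NX^N$ in \eqref{eq:XY} changes by at most $6m$. Using $|X^N|\le1$ and $a^N\ge c$,
\[
|X^N(u,t)-X^N(u,s)|\le\frac{|\nu(t)-\nu(s)|}{2a^N(t)}+|X^N(u,s)|\,\frac{|a^N(t)-a^N(s)|}{a^N(t)}\le\frac{4m}c,
\]
and $(Y^N)^2$ changes by at most $2m+8m/c\le10m/c$. Thus $X^N$ and $(Y^N)^2$ have the modulus of continuity $\mu(h)=40h^{1/3}/c$ in $t$, for all $u$ and $N$. It remains to recover $Y^N$ from its square. Let $y=Y^N(u,s)$ and $y'=Y^N(u,t)$. If $yy'\ge0$, then $|y-y'|^2\le|y-y'|\,|y+y'|\le\mu(t-s)$. If $yy'<0$, then $Y^N(u,\cdot)$ vanishes at some time between $s$ and $t$, and comparison with that time gives $y^2,y'^2\le\mu(t-s)$. In both cases $|y-y'|\le2\sqrt{\mu(t-s)}$. Together with the Lipschitz bound in $u$ and $|\gamma^N|\le1$, this makes $(\gamma^N)$ a bounded equicontinuous sequence on $[0,1]^2$.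

\emph{The limit.} By the Arzel\`a--Ascoli theorem a subsequence converges uniformly to a continuous map $\gamma$. Distances are nondecreasing in $t$, and each $\gamma_t$ is $1$-Lipschitz, since non-strict inequalities pass to the limit. At time $0$ we have $\gamma^N(u,0)=\gamma_*(\min(u,u_N))\,|p_N|/p_N$, so $\gamma_0=\gamma_*\,|p_\infty|/p_\infty$ is a rotation of $\gamma_*$. At time $1$,
\[
|\gamma(u,1)-\gamma(v,1)|=\lim_N|\min(u,u_N)-\min(v,u_N)|=|u-v|,
\]
so $\gamma_1$ is an isometry of $[0,1]$, hence a segment, as in the proof of Lemma~\ref{lem:open}. Length can drop under uniform limits, but domination prevents this. The length of $\gamma_t|_{[u,v]}$ is the supremum of the lengths of inscribed polygons, and each is at least the length of the polygon inscribed in $\gamma_0$ with the same partition. So the length is at least $v-u$, and at most $v-u$ by the Lipschitz bound. Finally, \eqref{eq:inherit} shows that $\gamma_t$ is injective and chord-arc with constant at most that of $\Gamma_*$. This proves Theorem~\ref{thm:uniform}.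

\begin{remark}
In this motion each opening $\beta_n(t)$ is a continuous function of $t$ going from $0$ to $\pi/2$, because the vertices $\gamma(u_n,t)$ move continuously. The family $(\beta_n)_{n\ge0}$ is not equicontinuous: otherwise Lemma~\ref{lem:step}, applied along a fine partition of $[0,1]$, would give $M_N(\gamma_1)\to0$. So there are arbitrarily short time intervals during which some angle, ever deeper in the spiral, changes by a definite amount. The uniform topology does not notice this, since the edges there are short; the BMO seminorm does, by Lemma~\ref{lem:beta}.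
\end{remark}

\begin{thebibliography}{9}

\bibitem{cdr}
R. Connelly, E. D. Demaine, G. Rote, \emph{Straightening polygonal arcs and convexifying polygonal cycles}, Discrete Comput. Geom. 30 (2003), 205--239.

\bibitem{nsf}
\emph{Results from prior NSF support}, \texttt{http://www.math.stonybrook.edu/\textasciitilde bishop/vita/nsf06.pdf}.

\end{thebibliography}
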